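\title{Purely infinite simple rings are clean}

\begin{abstract}
We prove that every element $a$ of a purely infinite simple ring is the sum of an idempotent and a unit, and we determine which conjugacy classes of idempotents can occur. If $a$ is not idempotent, the conjugacy class of every idempotent $f\neq 0,1$ occurs; if $a$ is idempotent, only the class of $1-a$ does. The proof is self-contained. It rests on cancellation for nonzero finitely generated projective modules and on a lemma that turns linear independence over the center into independence over the ring.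
\end{abstract}

\section{The question and the results}

All rings are associative with identity, and $U(R)$ denotes the set of invertible elements (units) of a ring $R$. An element $a\in R$ is \emph{clean} if $a=e+u$ with $e^2=e$ and $u\in U(R)$, and $R$ is \emph{clean} if all its elements are. Three kinds of elements are clean in every ring: a unit $a=0+a$; an element $a=1+(a-1)$ with $1-a$ a unit; and an idempotent $a=(1-a)+(2a-1)$, since $(2a-1)^2=4a^2-4a+1=1$. Cleanness asks whether the idempotents of $R$ are plentiful enough to handle all remaining elements. If $0$ and $1$ are the only idempotents, then $R$ is clean exactly when, for every $a$, one of $a$ and $1-a$ is a unit. So division rings are clean, and $\mathbb Z$ is not (take $a=3$). Simplicity does not help: over a field of characteristic $0$, the Weyl algebra generated by $x,\partial$ with $\partial x-x\partial=1$ is a simple domain in which the total degree is additive, so neither $x$ nor $1-x$ is a unit.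

A simple ring $R$ is \emph{purely infinite} if it is not a division ring and for every nonzero $x\in R$ there are $z,t\in R$ with $zxt=1$. Simplicity alone writes $1$ as a sum of terms $zxt$; here one term suffices. For an example, let $V$ be a vector space of countably infinite dimension and let $F\subset\operatorname{End}(V)$ be the ideal of maps of finite rank. If $x\notin F$, a complement $W$ of $\ker x$ has countably infinite dimension. For an isomorphism $t$ from $V$ onto $W$ the map $xt$ is injective, so it has a left inverse $z$. Hence every nonzero element of $\operatorname{End}(V)/F$ satisfies an equation $zxt=1$, and in particular this ring is simple. It is not a division ring, because a projection $e$ with infinite-dimensional kernel and image gives nonzero classes $e$, $1-e$ with product $0$.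

The following question comes from \cite{gf}.

\medskip
\noindent\textbf{Question.} Is every purely infinite simple ring clean?
\medskip

Idempotents are not in short supply: if $zxt=1$, then $xtz$ is a nonzero idempotent in $xR$. This suggests the answer yes. The reason for caution is that elements with an inverse on one side only are just as abundant (Lemma~\ref{lem:copies}). No finiteness argument upgrades ``injective'' or ``surjective'' to ``bijective'', so $a-e$ has to be made both at once.

\begin{theorem}\label{thm:clean}
Every purely infinite simple ring is clean.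
\end{theorem}

One can ask which idempotents $e$ appear in a decomposition $a=e+u$, up to conjugacy. The idempotents $0$ and $1$ are alone in their classes, and they appear exactly when $a$, respectively $1-a$, is a unit. The other classes are settled as follows.

\begin{theorem}\label{thm:sharp}
Let $R$ be a purely infinite simple ring, $a\in R$, and $f=f^2\in R\setminus\{0,1\}$. Then there is $g\in U(R)$ with $a-gfg^{-1}\in U(R)$, except precisely in the following cases:
\begin{enumerate}
\item[(1)] $a\in\{0,1\}$;
\item[(2)] $a=a^2\notin\{0,1\}$ and $fR\not\cong(1-a)R$ as right $R$-modules.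
\end{enumerate}
\end{theorem}

Thus a non-idempotent element $a$ is the sum of a unit and a conjugate of $f$ for \emph{every} idempotent $f\neq0,1$. For $a=0,1$ no such $f$ works, and for an idempotent $a\neq 0,1$ the idempotents $f\neq0,1$ that work are exactly the conjugates of $1-a$ (by Lemma~\ref{lem:conj} below).

The method is to fix the image $P=eR$ first and to choose $e$ afterwards. Section~\ref{sec:idea} does this for a $2\times2$ matrix. After the module theory of Section~\ref{sec:proj}, Section~\ref{sec:crit} gives three conditions on $P$ under which a suitable $e$ exists. These conditions lead to a system of linear equations in $R$; Section~\ref{sec:indep} shows when such systems are solvable, and Sections~\ref{sec:A} and~\ref{sec:B} prove the theorems.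

\section{The idea in a $2\times 2$ matrix}\label{sec:idea}

Let $S$ be any ring, let $c,d\in S$, and let
\[
a=\begin{pmatrix}0&c\\ 1&d\end{pmatrix}\in M_2(S)
\]
act on the right $S$-module $S^2$ of columns. For $P=S\oplus 0$ we have $aP=0\oplus S$, so $S^2=P\oplus aP$. An idempotent with image $P$ is the identity on $P$ and may send the second summand to $P$ in any way:
\[
e=\begin{pmatrix}1&\xi\\0&0\end{pmatrix},\qquad
a-e=\begin{pmatrix}-1&c-\xi\\ 1&d\end{pmatrix}\qquad(\xi\in S).
\]
Adding the second row of $a-e$ to the first produces the rows $(0,\ c+d-\xi)$ and $(1,\ d)$. We take $\xi=c+d-1$, and indeed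
\[
\begin{pmatrix}-1&1-d\\ 1&d\end{pmatrix}\begin{pmatrix}-d&1-d\\ 1&1\end{pmatrix}
=\begin{pmatrix}1&0\\0&1\end{pmatrix}
=\begin{pmatrix}-d&1-d\\ 1&1\end{pmatrix}\begin{pmatrix}-1&1-d\\ 1&d\end{pmatrix}.
\]
So $a$ is clean, whatever $c$ and $d$ are. Two things happened. On $P$ the map $a-e$ is forced to be $a-1$, and because $P+aP$ is direct it carries $P$ isomorphically onto a complement $(a-1)P$ of $P$. What remains is the induced map from $S^2/P\cong aP$ to $S^2/(a-1)P\cong P$. It is multiplication by $c+d-\xi$, and so it is entirely at our disposal.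

For a concrete instance let $a$ be the shift $v_i\mapsto v_{i+1}$ on a vector space with basis $v_0,v_1,\dots$. Neither $a$ nor $1-a$ is onto: the sum of the coordinates vanishes on the image of $1-a$. Let $P$ be the span of the $v_{2i}$. Then $d=0$, $c$ is the shift $v_{2i}\mapsto v_{2i+2}$ of $P$, and the recipe gives $ev_{2i}=v_{2i}$ and $ev_{2i+1}=v_{2i+2}-v_{2i}$. The map $a-e$ sends $v_{2i}$ to $v_{2i+1}-v_{2i}$ and $v_{2i+1}$ to $v_{2i}$, so it is bijective on each plane spanned by $v_{2i},v_{2i+1}$.

In general we let $a\in R$ act on $R$ itself and obtain only $R=P\oplus aP\oplus E$ with a leftover summand $E$. Part of the induced map then lands in $E$ and cannot be adjusted, and the part that can be adjusted needs an isomorphism between two modules. That isomorphism will come from a cancellation law.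

\section{Projective modules}\label{sec:proj}

From now on $R$ is a purely infinite simple ring (so $1\neq0$) with center $Z$. The center is a field: if $0\neq\zeta\in Z$ and $z\zeta t=1$, then $zt$ is an inverse of $\zeta$, and the inverse of a central unit is central.

Modules are right $R$-modules, and \emph{projective} means finitely generated projective, that is, isomorphic to a direct summand of some $R^m$. We use the following standard facts. Every endomorphism of the module $R$ is left multiplication by the image of $1$, so $R=\operatorname{End}(R_R)$. An element is a unit if and only if it acts bijectively on $R$, and the direct summands of $R$ are the right ideals $eR$ with $e^2=e$. A homomorphism is \emph{split injective} if it has a left inverse, or equivalently if it is injective and its image is a direct summand. A surjection $\varphi\colon Q\to E$ onto a projective module splits: $Q=\ker\varphi\oplus E'$, where $\varphi$ maps $E'$ isomorphically onto $E$.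

The first lemma says that $R$ contains arbitrarily many independent copies of itself as summands. It is the place where ``not a division ring'' is used.

\begin{lemma}\label{lem:copies}
There are $s_p,y_p\in R$ $(p\ge1)$ with $y_ps_q=\delta_{pq}$.
\end{lemma}

\begin{proof}
Let $x$ be a nonzero non-unit and write $zxt=1$. Suppose every one-sided inverse in $R$ were two-sided. Then $z(xt)=1$ would give $x(tz)=1$, and $x$ would be a unit. So there are $y,s\in R$ with $ys=1$ and $g=1-sy\neq0$. We have $g^2=g$, $yg=0$ and $gs=0$. Choose $z',t'$ with $z'gt'=1$ and put $\sigma_1=s$, $\eta_1=y$, $\sigma_2=gt'$, $\eta_2=z'g$. Then $\eta_1\sigma_1=\eta_2\sigma_2=1$ and $\eta_1\sigma_2=\eta_2\sigma_1=0$. Let $s_p=\sigma_2^{\,p-1}\sigma_1$ and $y_p=\eta_1\eta_2^{\,p-1}$. After canceling factors $\eta_2\sigma_2=1$, the product $y_ps_q$ becomes $\eta_1\sigma_1=1$ if $p=q$, $\eta_1\eta_2^{\,p-q}\sigma_1=0$ if $p>q$, and $\eta_1\sigma_2^{\,q-p}\sigma_1=0$ if $p<q$.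
\end{proof}

We fix such $s_p,y_p$ for the rest of the paper.

\begin{lemma}\label{lem:cancel}
Let $A,B$ be nonzero projective modules.
\begin{enumerate}
\item[(i)] There is a nonzero projective module $C$ with $A\cong B\oplus C$. In particular $B\cong nR$ for an idempotent $n\neq 0,1$.
\item[(ii)] If $A\oplus E\cong B\oplus E$ with $E$ projective, then $A\cong B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) View $A$ as a summand of a free module. Some coordinate function $h\colon A\to R$ is nonzero, say $h(\alpha)\neq0$. Choose $z,t$ with $zh(\alpha)t=1$. The map $R\to A$, $r\mapsto\alpha tr$, has the left inverse $zh$, so $A\cong R\oplus A'$. Let $B\oplus B'\cong R^m$. The map $R^{m+1}\to R$, $(r_p)\mapsto\sum_p s_pr_p$, has the left inverse $r\mapsto(y_pr)_p$, so $R\cong R^{m+1}\oplus D$. Hence $A\cong B\oplus C$ with $C=B'\oplus R\oplus D\oplus A'\neq0$, and $C$ is projective as a summand of $A$. The last claim is the case $A=R$.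

(ii) If $E=0$ there is nothing to prove. Let $\mathcal S$ be the set of isomorphism classes of nonzero projective modules, a commutative semigroup under $\oplus$. By (i), for all $\alpha,\beta\in\mathcal S$ there is $\gamma\in\mathcal S$ with $\alpha=\beta+\gamma$. Fix $\alpha$ and write $\alpha=\alpha+o$. Every $\beta$ has the form $\alpha+\gamma$, so $\beta+o=\gamma+\alpha+o=\beta$, and $o$ is an identity element. Solving $o=\beta+\gamma$ gives inverses. So $\mathcal S$ is a group, and $[A]+[E]=[B]+[E]$ implies $[A]=[B]$.
\end{proof}

The word ``nonzero'' cannot be dropped from (ii): by (i), $R\cong R\oplus C$ with $C\neq0$, that is, $0\oplus R\cong C\oplus R$. This will cost us one extra condition in the next section.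

\begin{lemma}\label{lem:conj}
Idempotents $e,f\in R$ are conjugate if and only if $eR\cong fR$ and $(1-e)R\cong(1-f)R$. If $e,f\notin\{0,1\}$, either isomorphism implies the other.
\end{lemma}

\begin{proof}
If $e=gfg^{-1}$ with $g\in U(R)$, left multiplication by $g$ maps $fR$ onto $gfR=egR=eR$ and $(1-f)R$ onto $(1-e)gR=(1-e)R$. Conversely, isomorphisms $fR\to eR$ and $(1-f)R\to(1-e)R$ combine to an automorphism of $R$, given by a unit $g$. The maps $gf$ and $eg$ both equal $g$ on $fR$ and both vanish on $(1-f)R$, so $gf=eg$. If $e,f\notin\{0,1\}$, all four summands in $eR\oplus(1-e)R=R=fR\oplus(1-f)R$ are nonzero, and Lemma~\ref{lem:cancel}(ii) gives the last claim.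
\end{proof}

By Lemmas~\ref{lem:cancel}(i) and~\ref{lem:conj}, $f\mapsto[fR]$ is a bijection from the conjugacy classes of idempotents $f\ne0,1$ onto the group $\mathcal S$. So exception (2) in Theorem~\ref{thm:sharp} is vacuous exactly when all nonzero projective modules are isomorphic.

\section{Subtracting an idempotent with prescribed image}\label{sec:crit}

\begin{proposition}\label{prop:crit}
Let $a\in R$ and let $P\neq0$ be a right ideal of $R$ such that
\begin{enumerate}
\item[(P1)] the map $P\oplus P\to R$, $(x,x')\mapsto x+ax'$, is split injective;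
\item[(P2)] $P+aR=R$;
\item[(P3)] there is $x_0\in R\setminus P$ with $ax_0\in P+aP$.
\end{enumerate}
Then there is an idempotent $e\neq0,1$ with $eR=P$ and $a-e\in U(R)$.
\end{proposition}

\begin{proof}
By (P1), $a$ maps $P$ isomorphically onto $aP$, and $R=P\oplus aP\oplus E$ for some $E$. Put $Q=aP\oplus E$. All these modules are summands of $R$, hence projective.

\emph{The candidates.} For a homomorphism $\xi\colon Q\to P$ define $e\in R=\operatorname{End}(R_R)$ by $e(x+q)=x+\xi(q)$ for $x\in P$, $q\in Q$. Its image is $P$, and it is the identity on $P$, so $e^2=e$ and $eR=P$. Moreover $e\neq0$ because $P\neq0$, and $e\neq1$ because $Q\supseteq aP\neq0$. It remains to choose $\xi$ so that $u=a-e$ is bijective.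

\emph{The map $u$ on $P$.} Here $u(x)=(a-1)x$. The map $(x,x')\mapsto x+(a-1)x'=(x-x')+ax'$ is the map in (P1) composed with the automorphism $(x,x')\mapsto(x-x',x')$ of $P\oplus P$, so it is injective with image $P+aP$. Therefore $u$ maps $P$ isomorphically onto $P'=(a-1)P$, and
\[
R=P'\oplus P\oplus E,\qquad P'\oplus P=P+aP .
\]
Let $\pi$ and $g$ be the projections onto $P$ and $E$ in this decomposition, so that $\ker g=P+aP$.

\emph{Reduction to $Q$.} Let $\bar u\colon Q\to P\oplus E$, $\bar u(q)=(\pi+g)u(q)$. If $\bar u$ is bijective, then so is $u$. Indeed, if $u(x+q)=0$, applying $\pi+g$ kills $u(x)\in P'$ and gives $\bar u(q)=0$, so $q=0$ and then $x=0$. Given $r\in R$, choose $q$ with $\bar u(q)=(\pi+g)r$; then $r-u(q)\in P'=u(P)$. Since $\xi(q)\in P$,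
\[
\bar u(q)=\bigl(\pi aq-\xi(q)\bigr)+\varphi(q),\qquad\text{where }\varphi\colon Q\to E,\quad \varphi(q)=gaq .
\]
The $E$-component $\varphi$ does not depend on $\xi$. The $P$-component can be made equal to any homomorphism $\psi\colon Q\to P$, by taking $\xi(q)=\pi aq-\psi(q)$. So we need $\psi$ with $\psi+\varphi\colon Q\to P\oplus E$ bijective.

\emph{The map $\varphi$ is onto.} By (P2) and $gP=gaP=0$ we get $E=gR=gaR=gaP+gaQ=\varphi(Q)$. Hence $Q=K\oplus E'$, where $K=\ker\varphi=\{q\in Q: aq\in P+aP\}$ and $\varphi$ maps $E'$ isomorphically onto $E$.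

\emph{The kernel $K$ is isomorphic to $P$.} We have $K\oplus E\cong Q=aP\oplus E\cong P\oplus E$. To cancel $E$ we need $K\neq0$. Write $x_0=x+q_0$ with $x\in P$, $q_0\in Q$. Then $q_0\neq0$ since $x_0\notin P$, and $aq_0=ax_0-ax\in P+aP$, so $q_0\in K$. Lemma~\ref{lem:cancel}(ii) gives $K\cong P$.

Let $\psi$ be an isomorphism $K\to P$ on $K$ and zero on $E'$. Then $\psi+\varphi$ maps $K$ isomorphically onto $P$ and $E'$ isomorphically onto $E$, so it is bijective.
\end{proof}

\begin{remark}\label{rem:P3}
Once (P1) holds, (P2) and (P3) are also necessary. Suppose $eR=P$ and $u=a-e$ is a unit. Then $R=uR\subseteq aR+P$. For $0\neq x\in P$ put $x_0=u^{-1}x\neq0$; then $ax_0=x+ex_0\in P$, and $x_0\in P$ would give $0\neq ax_0\in P\cap aP=0$.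

Condition (P3) does not follow from the other two. Let $ys=1\neq sy$, $g=1-sy$, $a=s$ and $P=gR$. Then $P+sR=R$, and $r\mapsto(gr,gyr)$ is a left inverse of the map in (P1), because $gs=0$ and $yg=0$. But every idempotent $e$ with $eR=P$ has $ye=0$, hence $y(s-e)=1$. If $s-e$ were a unit, then $y$ would be a unit with inverse $s$, contrary to $sy\neq1$.
\end{remark}

\section{From independence over the center to independence over the ring}\label{sec:indep}

How does one find $P$? Condition (P2) holds as soon as $P$ contains an element $v=1-ar$. Try $P=vR$ with $v$ left invertible. Then (P1) asks for $w_1,w_2\in R$ with $w_1v=1$, $w_1av=0$, $w_2v=0$, $w_2av=1$. If we choose $w_1,w_2$ first, these are linear equations for $r$: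
\[
w_par=w_p-\delta_{p1},\qquad w_pa^2r=w_pa-\delta_{p2}\qquad(p=1,2).
\]
They are solvable if the map $r\mapsto(w_pa^ir)_{p,i}$ from $R$ to $R^4$ is onto. This leads to the following notion.

Call $\rho_1,\dots,\rho_m\in R$ \emph{independent} if the map $R\to R^m$, $r\mapsto(\rho_1r,\dots,\rho_mr)$, is surjective. Equivalently, there are \emph{dual} elements $\tau_1,\dots,\tau_m\in R$ with $\rho_i\tau_j=\delta_{ij}$: take preimages of the standard basis, and conversely $r=\sum_j\tau_jr_j$ maps to $(r_1,\dots,r_m)$. We record three properties.
\begin{enumerate}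
\item[(I1)] Independent elements are left linearly independent over $R$: multiply $\sum_i\lambda_i\rho_i=0$ on the right by $\tau_j$.
\item[(I2)] If the matrix $M=(\rho_i\tau_j)\in M_m(R)$ is invertible for some $\tau_1,\dots,\tau_m$, then the $\rho_i$ are independent: the entries of the row $(\tau_1,\dots,\tau_m)M^{-1}$ are dual elements.
\item[(I3)] If $wx_it_j=\delta_{ij}$ for $1\le i,j\le m$ and $w_p=y_pw$, then $w_px_i\cdot t_js_q=\delta_{pq}\delta_{ij}$. So the elements $w_px_i$ $(1\le p\le N,\ 1\le i\le m)$ are independent for every $N$.
\end{enumerate}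
By (I3) it suffices to find one $w$ for which the $wa^i$ are independent. If $wx_1,\dots,wx_n$ are independent and $\sum_i\zeta_ix_i=0$ with $\zeta_i\in Z$, then $\sum_i\zeta_i\,wx_i=0$, so all $\zeta_i$ vanish by (I1). Linear independence over the center is therefore necessary, and it turns out to be sufficient.

\begin{proposition}\label{prop:indep}
If $x_1,\dots,x_n\in R$ are linearly independent over $Z$, there is $w\in R$ such that $wx_1,\dots,wx_n$ are independent.
\end{proposition}

For $n=1$ this is the condition $zxt=1$. The plan for $n\geq2$ is as follows. If no $w$ works, then $wx_n$ is a left combination of $wx_1,\dots,wx_{n-1}$ whenever the latter are independent. Comparing different $w$ shows that the coefficients are central and unchanged under suitable changes of $w$. Then many $w$ annihilate one fixed nonzero element $k=x_n-\sum_i\zeta_ix_i$. The difficulty is to change $w$ by an element $c$ with $ck\neq0$ without destroying independence. Adding $c$ perturbs an identity matrix by a matrix with entries of the form $cg$, and the perturbation has square zero if $cgc=0$ for the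 finitely many $g$ involved. The next lemma supplies such a $c$. In the simplest case $m=g_1=1$ it asks for a nonzero $c$ with $c^2=0$, and $c=s_1y_2$ is one.

\begin{lemma}\label{lem:nil}
Let $0\neq m\in R$ and $g_1,\dots,g_L\in R$. There is $c\in R$ with $cm\neq0$ and $cg_lc=0$ for all $l$.
\end{lemma}

\begin{proof}
We find $c_1,c_2\in R$ with $c_1$ left invertible, $c_2m\neq0$ and $c_2g_lc_1=0$ for all $l$. Then $c=c_1c_2$ works: $cm=c_1(c_2m)\neq0$ because $c_1$ is left invertible, and $cg_lc=c_1(c_2g_lc_1)c_2=0$.

Induct on $L$, starting from $c_1=c_2=1$ for $L=0$. Let $c_1,c_2$ work for $g_1,\dots,g_{L-1}$ and put $h=c_2g_Lc_1$. If $h=0$ we are done. Otherwise $zh\beta=1$ for some $z,\beta$. We shrink $c_1$ so that the image of $h$ falls into a small summand, and we compose $c_2$ with a projection that kills this summand. The projection must not kill $c_2m$, so we prepare two summands to choose from. Put $f_p=h\beta s_py_pz$ for $p=1,2$. From $zh\beta=1$ and $y_ps_q=\delta_{pq}$ we get $f_pf_q=\delta_{pq}f_p$ and $f_ph\beta s_p=h\beta s_p$. If $(1-f_1)c_2m=0=(1-f_2)c_2m$, then $c_2m=f_1c_2m=f_1f_2c_2m=0$,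 which is false. So $(1-f_p)c_2m\neq0$ for some $p$. Put $c_1'=c_1\beta s_p$ and $c_2'=(1-f_p)c_2$. Then $c_2'm\neq0$, $c_2'g_lc_1'=(1-f_p)(c_2g_lc_1)\beta s_p=0$ for $l<L$, and $c_2'g_Lc_1'=(1-f_p)h\beta s_p=0$. Finally $(y_pzc_2g_L)c_1'=y_pzh\beta s_p=y_ps_p=1$, so $c_1'$ is left invertible.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:indep}]
Induct on $n$; the case $n=1$ was noted above. Let $n\ge2$. Call $w\in R$ \emph{good} if $wx_1,\dots,wx_{n-1}$ are independent, and call a pair $w',w''$ \emph{jointly good} if the $2(n-1)$ elements $w'x_i,w''x_i$ $(i<n)$ are independent. Good elements exist by induction, and both members of a jointly good pair are good. Suppose that $wx_1,\dots,wx_n$ are independent for no $w$.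

\emph{Step 1. If $w$ is good, then $wx_n=\sum_{i<n}\lambda_i(w)\,wx_i$ for unique $\lambda_i(w)\in R$.} Let $wx_it_j=\delta_{ij}$ for $i,j<n$, and put $\tau=1-\sum_{j<n}t_jwx_j$ and $d=wx_n\tau$. Then $wx_i\tau=wx_i-wx_i=0$ for $i<n$. Suppose $d\neq0$, choose $z,s$ with $zds=1$, and put $w'=zw$. For $i,j<n$,
\[
w'x_i\cdot t_jds=\delta_{ij}\,zds=\delta_{ij},\qquad w'x_i\cdot\tau s=0,\qquad w'x_n\cdot\tau s=zds=1 .
\]
So the products of $w'x_1,\dots,w'x_n$ with $t_1ds,\dots,t_{n-1}ds,\tau s$ form a lower triangular matrix with $1$'s on the diagonal, which is invertible. By (I2), $w'x_1,\dots,w'x_n$ are independent, contrary to assumption. Hence $d=0$, which says that $wx_n=\sum_{j<n}(wx_nt_j)\,wx_j$. Uniqueness is (I1).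

\emph{Step 2. If $w',w''$ are jointly good, then $\lambda_i(w')=\lambda_i(w'')\in Z$ for all $i<n$.} Let $c\in R$. Choose $\tau_j$ $(j<n)$ with $w'x_i\tau_j=\delta_{ij}$ and $w''x_i\tau_j=0$. Then $(w'+cw'')x_i\tau_j=\delta_{ij}$, so $w'+cw''$ is good. Put $\mu_i=\lambda_i(w'+cw'')$ and expand $(w'+cw'')x_n$ in two ways using Step 1:
\[
\sum_{i<n}\mu_i\,w'x_i+\sum_{i<n}\mu_ic\,w''x_i=\sum_{i<n}\lambda_i(w')\,w'x_i+\sum_{i<n}c\lambda_i(w'')\,w''x_i .
\]
By (I1), $\mu_i=\lambda_i(w')$ and $\mu_ic=c\lambda_i(w'')$. Thus $\lambda_i(w')c=c\lambda_i(w'')$ for all $c\in R$. Taking $c=1$ gives the equality, and then the identity says that the common value is central.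

\emph{Step 3. The contradiction.} Let $w$ be good with $wx_it_j=\delta_{ij}$ $(i,j<n)$, and put $w_1=y_1w$, $w_2=y_2w$. By (I3) the pair $w_1,w_2$ is jointly good, with dual elements $t_js_1,t_js_2$. Let $\zeta_i=\lambda_i(w_1)=\lambda_i(w_2)\in Z$ and $k=x_n-\sum_{i<n}\zeta_ix_i$. Then $k\neq0$; this is where linear independence over $Z$ enters. Since the $\zeta_i$ are central, a good element $w'$ with $\lambda_i(w')=\zeta_i$ for all $i$ satisfies $w'k=w'x_n-\sum_i\zeta_iw'x_i=0$. In particular $w_1k=0$.

By Lemma~\ref{lem:nil} there is $c$ with $ck\neq0$ and $c\,(x_it_js_1)\,c=0$ for all $i,j<n$. Put $w'=w_1+c$, $N=(cx_it_js_1)_{i,j<n}$ and $N'=(cx_it_js_2)_{i,j<n}$. Each entry of $N^2$ is a sum of terms $c(x_it_js_1)c\,x_jt_ls_1=0$, so $I+N$ has the inverse $I-N$. The products of the elements $w'x_i$, $w_2x_i$ (rows) with $t_js_1$, $t_js_2$ (columns) form the matrix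
\[
\begin{pmatrix}I+N&N'\\0&I\end{pmatrix},
\]
which is invertible. By (I2) the pair $w',w_2$ is jointly good, so Step 2 gives $\lambda_i(w')=\lambda_i(w_2)=\zeta_i$ and hence $w'k=0$. But $w'k=w_1k+ck=ck\neq0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:clean}}\label{sec:A}

We now solve the equations from the beginning of Section~\ref{sec:indep}. A candidate for (P3) comes from the identity $a(1-ra)=(1-ar)a$: the element $x_0=1-ra$ satisfies $ax_0=va\in P$. It may lie in $P$; in the example of Remark~\ref{rem:P3}, $g=1-ar$ with $r=y$, and $x_0=0$. To rule this out we impose the further equation $w_2r=0$, which is the reason for needing $1$ along with $a$ and $a^2$. For Theorem~\ref{thm:sharp} we also allow an extra summand $nR$, so that $P$ can have any prescribed isomorphism class.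

\begin{lemma}\label{lem:P}
Let $1,a,a^2$ be linearly independent over $Z$ and let $n=n^2\in R$, where $n=0$ is allowed. Then there is a right ideal $P\cong R\oplus nR$ satisfying \textup{(P1)--(P3)}.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:indep} there is $w$ with $w,wa,wa^2$ independent. Put $w_p=y_pw$ for $1\le p\le4$. By (I3) the twelve elements $w_pa^i$ $(0\le i\le2)$ are independent, so their values on an element of $R$ can be prescribed freely. Choose $r,t\in R$ such that $w_2r=0$ and, for $1\le p\le4$,
\[
w_par=w_p-\delta_{p1},\qquad w_pa^2r=w_pa-\delta_{p2},\qquad w_pt=\delta_{p3},\qquad w_pat=\delta_{p4}.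
\]
With $v=1-ar$ and $v'=tn$ this gives
\[
w_pv=\delta_{p1},\qquad w_pav=\delta_{p2},\qquad w_pv'=\delta_{p3}n,\qquad w_pav'=\delta_{p4}n .
\]
Let $V\colon R\oplus nR\to R$, $V(\alpha,\mu)=v\alpha+v'\mu$, and let $P$ be its image. For $\alpha,\alpha'\in R$ and $\mu,\mu'\in nR$, the element $V(\alpha,\mu)+aV(\alpha',\mu')$ is sent by $w_1$, $nw_3$, $w_2$, $nw_4$ to $\alpha$, $\mu$, $\alpha'$, $\mu'$, respectively. So $(V,aV)\colon(R\oplus nR)^2\to R$ has the left inverse $(w_1,nw_3,w_2,nw_4)$. Hence $V$ is injective, $P\cong R\oplus nR$, and (P1) holds. Since $1=v+ar$, we have $R=vR+aR\subseteq P+aR$, which is (P2). For (P3) let $x_0=1-ra$, so that $ax_0=va\in P$. We have $w_2P=0$ because $w_2v=w_2v'=0$, while $w_2x_0=w_2-(w_2r)a=w_2$, and $w_2\neq0$ because $w_2av=1$. So $x_0\notin P$.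
\end{proof}

The hypothesis of Lemma~\ref{lem:P} can fail only for the three kinds of elements that are clean in every ring.

\begin{lemma}\label{lem:quad}
If $a$ is not a unit, $1-a$ is not a unit, and $a$ is not idempotent, then $1,a,a^2$ are linearly independent over $Z$.
\end{lemma}

\begin{proof}
Let $\alpha+\beta a+\gamma a^2=0$ be a nontrivial relation over the field $Z$. If $\alpha\neq0$, then $-\alpha^{-1}(\beta+\gamma a)$ is an inverse of $a$. So $\alpha=0$. If $\gamma=0$, then $\beta\ne0$ and $a=0$ is idempotent. So $\gamma\neq0$ and $a^2=\lambda a$ with $\lambda\in Z$. If $\lambda=1$, then $a$ is idempotent. If $\lambda\neq1$, put $\mu=(1-\lambda)^{-1}$; then $1-a$ and $1+\mu a$ commute and $(1-a)(1+\mu a)=1+(\mu(1-\lambda)-1)a=1$, so $1-a$ is a unit. Every case contradicts a hypothesis.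
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:clean}]
Let $a\in R$. If $a$ or $1-a$ is a unit, or $a$ is idempotent, then $a$ is clean by the first paragraph of the paper. Otherwise $1,a,a^2$ are linearly independent over $Z$ by Lemma~\ref{lem:quad}. Lemma~\ref{lem:P} with $n=0$ gives a right ideal $P\cong R$ satisfying (P1)--(P3), and Proposition~\ref{prop:crit} gives an idempotent $e$ with $a-e\in U(R)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:sharp}}\label{sec:B}

Fix an idempotent $f\neq0,1$, and say that $f$ \emph{works} for $a$ if $a-gfg^{-1}\in U(R)$ for some $g\in U(R)$.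

\subsection*{Idempotent elements}
Let $a=a^2$, and suppose $u=a-e$ is a unit with $e^2=e$. Then
\[
ue=ae-e=-(1-a)e\qquad\text{and}\qquad(1-a)u=-(1-a)e,
\]
so $e=u^{-1}(1-a)u$. Conversely, $a-(1-a)=2a-1$ is a unit. Therefore $f$ works for $a$ if and only if $f$ is conjugate to $1-a$. If $a\in\{0,1\}$, the only conjugate of $1-a$ is $1-a\in\{0,1\}$ itself, so $f$ does not work; this is exception (1). If $a\notin\{0,1\}$, Lemma~\ref{lem:conj} shows that $f$ is conjugate to $1-a$ if and only if $fR\cong(1-a)R$; this gives exception (2).

\subsection*{Non-idempotent elements}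
Let $a\neq a^2$. We show that $f$ works for $a$. If a right ideal $P\cong fR$ satisfies (P1)--(P3), then Proposition~\ref{prop:crit} gives an idempotent $e\neq0,1$ with $eR\cong fR$ and $a-e\in U(R)$, and $e$ is conjugate to $f$ by Lemma~\ref{lem:conj}. So it is enough to find such a $P$. For central $a$ this is impossible, since then $aP\subseteq P$ and (P1) fails, but that case is direct.

\emph{Case (a): $a=\lambda\in Z$.} Then $\lambda\neq0,1$, and $\lambda-f=\lambda(1-f)+(\lambda-1)f$ has the inverse $\lambda^{-1}(1-f)+(\lambda-1)^{-1}f$.

\emph{Case (b): $a\notin Z$ and $a\in U(R)$.} Here $a$ may satisfy a quadratic equation over $Z$, so Lemma~\ref{lem:P} need not apply. On the other hand only (P1) needs work. Since $a\notin Z$, the elements $1,a$ are linearly independent over $Z$. By Proposition~\ref{prop:indep} and (I3) there are $w_1,w_2$ with $w_1,w_1a,w_2,w_2a$ independent. Choose $t$ with $w_pt=\delta_{p1}$ and $w_pat=\delta_{p2}$ for $p=1,2$. Let $V\colon fR\to R$, $V(\mu)=t\mu$, with image $P$. For $\mu,\mu'\in fR$ the element $t\mu+at\mu'$ is sent by $fw_1$ to $\mu$ and by $fw_2$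 to $\mu'$. So $(fw_1,fw_2)$ is a left inverse of $(V,aV)$, $P\cong fR$, and (P1) holds. Condition (P2) holds because $aR=R$. For (P3) take $0\neq v\in P$ and $x_0=a^{-1}v$. Then $ax_0=v\in P$, and $x_0\in P$ would give $v\in P\cap aP=0$.

\emph{Case (c): $a\notin Z$ and $1-a\in U(R)$.} Apply case (b) to the noncentral unit $1-a$ and the idempotent $1-f\neq0,1$. For some $g\in U(R)$ the element $(1-a)-g(1-f)g^{-1}=-(a-gfg^{-1})$ is a unit.

\emph{Case (d): neither $a$ nor $1-a$ is a unit.} By Lemma~\ref{lem:quad}, $1,a,a^2$ are linearly independent over $Z$. By Lemma~\ref{lem:cancel}(i), $fR\cong R\oplus C$ with $C$ a nonzero projective module, and $C\cong nR$ for an idempotent $n$. Lemma~\ref{lem:P} gives $P\cong R\oplus nR\cong fR$ satisfying (P1)--(P3).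

A non-idempotent element is either central, which is case (a), or noncentral and then covered by (b), (c) or (d). This completes the proof of Theorem~\ref{thm:sharp}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{gf}
\emph{On $G(X)$-$F$-Clean Ring} (as printed: ON $g(x)$-$f$-CLEAN RING),
\texttt{https://pjm.ppu.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak papers/\allowbreak PJM\_Sep\_2016\_14.pdf}

\end{thebibliography}
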